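# Strongly unbounded functions on $\omega_3$ without property $(*)$

## 1. A cardinal-preserving extension in which $(*)$ stops at $\omega_2$

**Theorem 1.** Assume CH and let $\lambda\ge\omega_3$ be a cardinal. There is a cardinal-preserving forcing extension in which

1. there is a strongly unbounded $f:[\lambda]^2\to\omega_1$;
2. for every $g:[\omega_3]^2\to\omega_1$ there are $\delta<\omega_1$, a set $J\subseteq\omega_1$ with $|J|=\omega_1$, a pairwise disjoint family $\{a_i:i\in J\}$ of two-element subsets of $\omega_3$, and a c.c.c. poset $R$ such that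
 (i) every uncountable $B\subseteq J$ contains $j\neq i$ with $g''[a_j\otimes a_i]\not>\delta$;
 (ii) some $s\in R$ forces that there is an uncountable $K\subseteq J$ with $g''[a_j\otimes a_i]\not>\delta$ for all distinct $i,j\in K$.

Let us unpack this. For finite sets $a,b\subseteq\lambda$ put $a\otimes b=\{\{\alpha,\beta\}:\alpha\in a,\ \beta\in b\}$. For $f:[\lambda]^2\to\omega_1$ and $\delta<\omega_1$, the notation $f''[a\otimes b]>\delta$ means that $f(\alpha,\beta)>\delta$ for all $\alpha\in a$, $\beta\in b$. For instance, if $a=\{0,1\}$ and $b=\{2,3\}$, it says that four values, $f(0,2),f(0,3),f(1,2),f(1,3)$, are all above $\delta$. It says nothing about $f(0,1)$ or $f(2,3)$. Families are indexed without repetition, so a pairwise disjoint family has at most one empty member.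

**Definition (strongly unbounded).** $f:[\lambda]^2\to\omega_1$ is *strongly unbounded* if for every uncountable pairwise disjoint family $\{a_\xi:\xi<\omega_1\}$ of finite subsets of $\lambda$ and every $\delta<\omega_1$ there are distinct $\xi,\eta<\omega_1$ with $f''[a_\xi\otimes a_\eta]>\delta$.

**Definition (property $(*)$).** $f$ has *property $(*)$* if for every such family and every $\delta<\omega_1$ there is an uncountable $A\subseteq\omega_1$ such that $f''[a_\xi\otimes a_\eta]>\delta$ for all distinct $\xi,\eta\in A$.

**Definition (c.c.c. indestructible).** A strongly unbounded $f$ is *c.c.c. indestructible on $\lambda$* if it remains strongly unbounded in every generic extension obtained by a c.c.c. forcing.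

So strong unboundedness asks for one good pair, and $(*)$ asks for an uncountable set all of whose pairs are good. Clause (i) of Theorem 1 says, after re-indexing $J$ by $\omega_1$, that the family $\{a_i:i\in J\}$ and $\delta$ refute $(*)$ for $g$: no uncountable $B$ is good. Clause (ii) says that forcing with $R$ below $s$ produces an uncountable subfamily with no good pair at all, so $g$ is not strongly unbounded in that c.c.c. extension. Hence in the extension of Theorem 1 no function on $\omega_3$ has $(*)$, and no function on $\omega_3$ is c.c.c. indestructible strongly unbounded. Both properties pass from $g:[\mu]^2\to\omega_1$ to $g\restriction[\omega_3]^2$ when $\mu\ge\omega_3$, because finite subsets of $\omega_3$ are finite subsets of $\mu$. So the same holds on every cardinal $\mu\ge\omega_3$, in particular on $\lambda$.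

The background is a ZFC theorem of Todorcevic: if there is a strongly unbounded function $f:[\omega_2]^2\to\omega_1$, then there is one which satisfies $(*)$, and in particular one that is c.c.c. indestructible. The paper "Universal Matrices And Strongly Unbounded Functions" says: "We do not know if the same is true for $\lambda>\omega_2$." Theorem 1 decides this.

**Corollary 2.** The statement "for every cardinal $\lambda>\omega_2$, if there is a strongly unbounded $f:[\lambda]^2\to\omega_1$, then there is $g:[\lambda]^2\to\omega_1$ with $(*)$" is not a theorem of ZFC. If ZFC is consistent, then so is ZFC with: there is a strongly unbounded $f:[\omega_3]^2\to\omega_1$, but no $g:[\omega_3]^2\to\omega_1$ has $(*)$, and none is c.c.c. indestructible strongly unbounded. Moreover, in the extension of Theorem 1, functions with $(*)$ exist on an uncountable cardinal $\mu$ if and only if $\mu\le\omega_2$.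

*Proof from Theorem 1.* If ZFC is consistent, so is ZFC+CH. Apply Theorem 1 over a model of CH with $\lambda=\omega_3$. For the last sentence, $f\restriction[\omega_2]^2$ is strongly unbounded in the extension, so Todorcevic's theorem, applied there, gives a function with $(*)$ on $\omega_2$, and its restriction to $[\omega_1]^2$ has $(*)$ on $\omega_1$. For $\mu\ge\omega_3$ we have just seen that there is none. $\square$

We shall also see (Proposition 6) that under MA$_{\omega_1}$ the statement in Corollary 2 holds. So it is independent of ZFC.

## 2. Small cases, and what CH and MA$_{\omega_1}$ say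

**Example (on $\omega_1$).** Let $f(\alpha,\beta)=\min(\alpha,\beta)$ on $[\omega_1]^2$. Given a pairwise disjoint family and $\delta$, each of the countably many points of $\delta+1$ lies in at most one $a_\xi$, so all but countably many $a_\xi$ are disjoint from $\delta+1$. If $A$ is the set of these $\xi$, then $f''[a_\xi\otimes a_\eta]>\delta$ for distinct $\xi,\eta\in A$. So $\min$ has $(*)$ on $\omega_1$.

**Example (columns that are one-to-one do not suffice on $\omega_2$).** For $\beta<\omega_2$ let $e_\beta:\beta\to\omega_1$ be one-to-one, chosen with range inside $\omega$ when $\beta<\omega_1$. Put $f(\alpha,\beta)=e_\beta(\alpha)$ for $\alpha<\beta$. Every column is one-to-one, yet for the family $\{\{\xi\}:\xi<\omega_1\}$ and $\delta=\omega$ we have $f(\xi,\eta)<\omega$ always. So $f$ is not strongly unbounded.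

**Example (very large $\lambda$).** If $\lambda\geq(2^{\omega_1})^+$, the Erdős–Rado theorem $(2^{\omega_1})^+\to(\omega_2)^2_{\omega_1}$ gives, for any $f:[\lambda]^2\to\omega_1$, a set of size $\omega_2$ on whose pairs $f$ has a constant value $\delta$. The singletons from this set refute strong unboundedness. So for such $\lambda$ the implication in Corollary 2 is vacuously true.

The next lemma is the fact that $(*)$ is a strong form of indestructibility.

**Lemma 3.** Every $f:[\lambda]^2\to\omega_1$ with $(*)$ is a c.c.c. indestructible strongly unbounded function.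

*Proof.* Clearly $f$ is strongly unbounded. Let $\mathbb P$ be c.c.c., and let $p$ force that $\langle\dot a_\xi:\xi<\omega_1\rangle$ is a pairwise disjoint family of nonempty finite subsets of $\lambda$ (we drop an empty member if there is one). Let $\delta<\omega_1$. For each $\xi$ choose $p_\xi\le p$ and a finite $b_\xi$ with $p_\xi\Vdash\dot a_\xi=b_\xi$. By the $\Delta$-system lemma there are an uncountable $I$ and a finite $r$ with $b_\xi\cap b_\eta=r$ for distinct $\xi,\eta\in I$. By the c.c.c. there are distinct $\xi,\eta\in I$ with $p_\xi,p_\eta$ compatible. A common extension forces $r\subseteq\dot a_\xi\cap\dot a_\eta=\emptyset$, so $r=\emptyset$. Thus $\{b_\xi:\xi\in I\}$ is a pairwise disjoint family, and $(*)$ gives an uncountable $A\subseteq I$ with $f''[b_\xi\otimes b_\eta]>\delta$ for distinct $\xi,\eta\in A$. By the c.c.c. again, $p_\xi,p_\eta$ are compatible for some distinct $\xi,\eta\in A$, and a common extension forces $f''[\dot a_\xi\otimes\dot a_\eta]>\delta$. $\square$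

A simple lemma on posets of finite sets will be used twice.

**Lemma 4.** Let $J\subseteq\omega_1$ be uncountable, and let $\mathbb P$ be a c.c.c. poset of finite subsets of $J$, ordered by $\supseteq$, which contains all singletons $\{i\}$ with $i\in J$ and all subsets of its members. For a generic $\Gamma$ let $K_\Gamma=\bigcup\Gamma$. Then $\{j,i\}\in\mathbb P$ for all distinct $j,i\in K_\Gamma$, and some $s\in\mathbb P$ forces $K_\Gamma$ to be uncountable.

*Proof.* If $j\in t\in\Gamma$ and $i\in u\in\Gamma$, a common extension of $t,u$ in $\Gamma$ contains $j$ and $i$, so its subset $\{j,i\}$ is in $\mathbb P$. Suppose no $s$ forces $K_\Gamma$ to be uncountable. Then the largest condition $\emptyset$ forces $K_\Gamma$ to be countable. As the c.c.c. preserves $\omega_1$, there is a name $\dot\zeta$ for an ordinal below $\omega_1$ that is forced to satisfy $K_\Gamma\subseteq\dot\zeta$. By the c.c.c. $\dot\zeta$ has only countably many possible values, so some $\zeta<\omega_1$ satisfies $\emptyset\Vdash K_\Gamma\subseteq\zeta$. But $J\setminus\zeta\ne\emptyset$, and $\{i\}\Vdash i\in K_\Gamma$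 for $i\in J\setminus\zeta$, a contradiction. $\square$

**Proposition 5 (ZFC).** If CH holds, there is no strongly unbounded $f:[\omega_3]^2\to\omega_1$. So every model as in Theorem 1 satisfies $\neg$CH.

*Proof.* Suppose $f$ is strongly unbounded on $\omega_3$, and write $S_\delta(y)=\{x\ne y:f(x,y)\le\delta\}$.

**Step 1: uniformize.** For $y\in[\omega_2,\omega_3)$ we have $\omega_2=\bigcup_{\delta<\omega_1}(S_\delta(y)\cap\omega_2)$. So some $S_\delta(y)\cap\omega_2$ has size $\omega_2$, and then $S_\delta(y)\cap i$ is uncountable for some $i<\omega_2$. There are only $\omega_2$ pairs $(\delta,i)$ and $\omega_3$ points $y$. So we can fix $\delta$, $B=i$, and distinct $y_\nu\ge\omega_2$ ($\nu<\omega_2$) such that $S_\delta(y_\nu)\cap B$ is uncountable for every $\nu$. It has size $\omega_1$, since $|B|\le\omega_1$.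

**Step 2: set up a family of pairs and freeze its trace.** For $\omega_1\le\mu<\omega_2$ fix a bijection $h_\mu:S_\delta(y_\mu)\cap B\to\{y_\nu:\nu<\mu\}$, and a countable $N_\mu\prec H(\chi)$ ($\chi$ large and regular) containing $f,B,\delta,\mu,\langle y_\nu\rangle_\nu,\langle h_\nu\rangle_\nu$. By CH, $B$ has only $\omega_1$ countable subsets. So there is $E\subseteq\omega_2\setminus\omega_1$ of size $\omega_2$ such that $N_\mu\cap B=B_0$ and $S_\delta(y_\mu)\cap B_0=D$ do not depend on $\mu\in E$. Choose $\mu\in E$ with $|E\cap\mu|=\omega_1$ and then $\nu\in(E\cap\mu)\setminus N_\mu$.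

**Step 3: a maximal bad subfamily gives a contradiction.** Let $\mathcal A=\{\{x,h_\mu(x)\}:x\in S_\delta(y_\mu)\cap B\}$. It is in $N_\mu$, it is uncountable, and it is pairwise disjoint, since $x<\omega_2\le h_\mu(x)$ and $h_\mu$ is one-to-one. By Zorn's lemma and elementarity let $\mathcal B\in N_\mu$ be a maximal subfamily of $\mathcal A$ no two distinct members $a,a'$ of which satisfy $f''[a\otimes a']>\delta$. By strong unboundedness $\mathcal B$ is countable, so $\mathcal B\subseteq N_\mu$. As $\nu<\mu$, the set $b=\{h_\mu^{-1}(y_\nu),y_\nu\}$ is in $\mathcal A$. If $b$ were in $N_\mu$, then $y_\nu=\max b$ and hence $\nu$ would be in $N_\mu$. So $b\notin N_\mu$ and $b\notin\mathcal B$. By maximality some $a=\{x,h_\mu(x)\}\in\mathcal B$ has $f''[a\otimes b]>\delta$, so $f(x,y_\nu)>\delta$. But $a\in N_\mu$ gives $x=\min a\in N_\mu$, so $x\in N_\mu\cap B\cap S_\delta(y_\mu)=D\subseteq S_\delta(y_\nu)$, since $\nu\in E$. That is, $f(x,y_\nu)\le\delta$, a contradiction. $\square$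

**Proposition 6.** Under MA$_{\omega_1}$, every strongly unbounded $f:[\lambda]^2\to\omega_1$ has $(*)$.

*Proof.* Let $\{a_\xi:\xi<\omega_1\}$ and $\delta$ be given. Discard the empty member if there is one, and let $J$ be the set of remaining indices. Let $\mathbb P$ be the poset of finite $s\subseteq J$ with $f''[a_\xi\otimes a_\eta]>\delta$ for all distinct $\xi,\eta\in s$, ordered by $\supseteq$.

**Step 1: $\mathbb P$ is c.c.c.** Thin an uncountable subset of $\mathbb P$ to an uncountable $\Delta$-system with root $\rho$ and all $s\setminus\rho\ne\emptyset$. The sets $c_s=\bigcup_{\xi\in s\setminus\rho}a_\xi$ are nonempty, finite and pairwise disjoint. Strong unboundedness gives $s\ne s'$ with $f''[c_s\otimes c_{s'}]>\delta$. Then $s\cup s'\in\mathbb P$: two indices in $s$, or two in $s'$, are fine, and for $\xi\in s\setminus\rho$, $\eta\in s'\setminus\rho$ we have $a_\xi\subseteq c_s$ and $a_\eta\subseteq c_{s'}$.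

**Step 2: use MA$_{\omega_1}$.** By Lemma 4 some $s_0\in\mathbb P$ forces $K_\Gamma$ to be uncountable. So for each $\zeta<\omega_1$ the set $\{s:s\not\subseteq\zeta\}$ is dense below $s_0$. A filter below $s_0$ that meets these $\omega_1$ sets has an uncountable union $A$. Any two elements of $A$ lie in a common member of the filter, so $f''[a_\xi\otimes a_\eta]>\delta$ for distinct $\xi,\eta\in A$. $\square$

So in the model we are after CH and MA$_{\omega_1}$ both fail, although we start from CH. Our forcing will have two stages: a $\sigma$-closed one, which keeps CH and prepares a family of models, and then one with finite conditions.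

## 3. Countable elementary submodels under CH

Throughout, $\chi$ is a large enough regular cardinal. We recall the facts used.

**Fact 7.** Let $\theta>\omega_1$ be regular and $N\prec H(\theta)$. If $C\in N$ is countable, then $C\subseteq N$. If $N$ is also countable, then $\varepsilon_N:=N\cap\omega_1$ is a countable limit ordinal.

*Proof.* If $C\neq\emptyset$, a surjection $\omega\to C$ exists in $H(\theta)$, hence one is in $N$; as $\omega\subseteq N$, its values are in $N$. For $\alpha\in N\cap\omega_1$ the countable set $\alpha$ is a subset of $N$, so $N\cap\omega_1$ is an ordinal. It is closed under successor and it contains $\omega$. $\square$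

**Fact 8.** Assume CH. For every sequence $\langle C_\nu:\nu<\omega_2\rangle$ of countable sets there are $I\subseteq\omega_2$ of size $\omega_2$ and a countable $X$ with $C_\nu\cap C_\mu=X$ for distinct $\nu,\mu\in I$ (the $\Delta$-system lemma; if one set is repeated $\omega_2$ times, take those indices). In a fixed countable language there are only $\omega_1$ isomorphism types of countable structures.

CH and $\omega_2$ both matter here. The $\omega_1$-sequence of countable ordinals, viewed as countable sets, has no three members forming a $\Delta$-system: for $\alpha<\beta<\gamma$ we have $\alpha\cap\beta=\alpha\neq\beta=\beta\cap\gamma$.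

**Fact 9.** Let $K_0,K_1$ be countable elementary submodels of the same $H(\theta)$, $\theta>\omega_1$ regular, and let $\pi:(K_0,\in)\to(K_1,\in)$ be an isomorphism. Then $\pi(\omega_1)=\omega_1$, $\pi$ is the identity on $K_0\cap\omega_1=K_1\cap\omega_1$, and $\pi(C)=\pi''C$ for every countable $C\in K_0$.

*Proof.* $\omega_1$ is definable in $H(\theta)$, so $\pi(\omega_1)=\omega_1$. Hence $\pi$ maps the ordinal $K_0\cap\omega_1$ order-isomorphically onto the ordinal $K_1\cap\omega_1$, and such a map is the identity. If $C\in K_0$ is countable, so is $\pi(C)$. Then $C\subseteq K_0$ and $\pi(C)\subseteq K_1$ by Fact 7, so $\pi(C)=\pi''C$. $\square$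

**Lemma 10.** Assume CH, let $\theta>\omega_1$ be regular and $p_\nu\in H(\theta)$ for $\nu<\omega_2$. There are $\nu\ne\mu$, countable $K_\nu,K_\mu\prec H(\theta)$ with $p_\nu\in K_\nu$, $p_\mu\in K_\mu$, and an isomorphism $\pi:K_\nu\to K_\mu$ such that $\pi(p_\nu)=p_\mu$ and $\pi$ is the identity on $K_\nu\cap K_\mu$.

*Proof.* Choose countable $K_\nu\prec H(\theta)$ with $p_\nu\in K_\nu$. By Fact 8 there are $\omega_2$ many indices for which the $K_\nu$ form a $\Delta$-system with a countable root $X$. The structures $(K_\nu,\in,p_\nu,x)_{x\in X}$, with a constant for $p_\nu$ and for each $x\in X$, have only $\omega_1$ isomorphism types, so two of them are isomorphic. The isomorphism sends $p_\nu$ to $p_\mu$ and fixes each $x\in X=K_\nu\cap K_\mu$. $\square$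

**Fact 11.** Let $\mathbb P\in N\prec H(\chi)$, $N$ countable. For a generic $G$, $N[G]\prec H(\chi)^{\mathbf V[G]}$. A condition $q$ is *$(N,\mathbb P)$-generic* if for each dense open $D\subseteq \mathbb P$ in $N$ the set $D\cap N$ is predense below $q$. Such a $q$ forces $N[G]\cap\omega_1=N\cap\omega_1$.

*Proof of the last claim.* Let $\dot\alpha\in N$ name an element of $\omega_1$, and let $D\in N$ be the dense open set of conditions deciding $\dot\alpha$. Below $q$ the generic filter meets $D\cap N$, and a condition in $D\cap N$ decides $\dot\alpha$ to be a value that is in $N$ by elementarity. $\square$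

## 4. Finite approximations, and models that intersect badly

How would one force a strongly unbounded $f:[\lambda]^2\to\omega_1$? The first attempt is to use finite partial functions from $[\lambda]^2$ to $\omega_1$. This fails at once: by density, $n\mapsto f(0,n)$ ($1\le n<\omega$) is onto $\omega_1$, so $\omega_1$ is collapsed.

The standard cure is to add finitely many countable models $W$ as side conditions, each with the promise
$$x,y\in a_q\cap W,\ x\ne y\ \Longrightarrow\ f_q(x,y)<\varepsilon_W ,$$
where $a_q$ is the finite set of points in the condition $q$. Then one hopes to show the following. If $N$ is one of the side conditions of $q$, coming from a larger model $N^*$, then $q$ can be amalgamated with any suitable "reflection" $q'\in N^*$ of $q$, and the new cross values can be chosen freely below $\varepsilon_N$. Free cross values are exactly what strong unboundedness needs.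

Let us see where this stops. In the amalgam we must keep the promise of every $W$.

- If $W$ belongs to $q'$, then $W\in N^*$ is countable, so $W\subseteq N^*$: it only sees points of $q'$. No problem.
- If $W$ belongs to $q$ and $\varepsilon_W\geq\varepsilon_N$, all values of $f_{q'}$ and all cross values are below $\varepsilon_N\le\varepsilon_W$. No problem.
- If $W$ belongs to $q$, $W\notin N^*$ and $\varepsilon_W<\varepsilon_N$, then $q'$ knows nothing about $W$. It may have two points $z,z'\in W$ with $\varepsilon_W\le f_{q'}(z,z')<\varepsilon_N$, and the promise of $W$ breaks.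

In the last case we would like the new points of $q'$ to avoid $W\cap N$. The new points of $q$ itself (those outside $N$) do avoid it. But to reflect this requirement into $N^*$ it must be expressed with a parameter in $N^*$, and the countable set $W\cap N\cap\lambda$ need not be in $N^*$. What would suffice is a countable $C\in N$ with $W\cap N\cap\lambda\subseteq C$: the new points of $q$ avoid $C$, since $C\subseteq N$, and "the new points avoid $C$" can be reflected.

So we want a family $\mathcal M$ of models, rich enough for genericity arguments, in which models of smaller height $\varepsilon$ meet those of larger height in a covered set. An $\in$-chain of countable models has this property (if $M\in N$, take $C=M$). But each member of a chain has only countably many predecessors, since they are all elements of it. So the chain has at most $\omega_1$ members, its union has size at most $\omega_1$, and it does not even cover $\lambda$. We therefore force $\mathcal M$, and ask nothing about two models of equal height.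

## 5. Forcing a rich family with covered intersections

Let $\mathbf V\models$ CH be the ground model, $\lambda\ge\omega_3$ a cardinal, and $\mathcal K=H(\lambda^+)^{\mathbf V}$.

**Definition ($P_0$).** $P_0$ is the set of all countable sets $p$ of countable $M\prec\mathcal K$ such that

(m) if $M,N\in p$ and $\varepsilon_M<\varepsilon_N$, then there is a countable $C\in N$ with $M\cap N\cap\lambda\subseteq C$.

The order is $\supseteq$.

Each such $M$ and each $p\in P_0$ is an element of $\mathcal K$. As an example, if $M\in N$ are countable elementary submodels of $\mathcal K$, then $\{M,N\}\in P_0$, with $C=M$. If $\varepsilon_M=\varepsilon_N$, then $\{M,N\}\in P_0$ however $M$ and $N$ meet.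

**Lemma 12.** $P_0$ is $\sigma$-closed and has the $\omega_2$-c.c.

*Proof.* **Step 1: $\sigma$-closure.** The union of a descending sequence $p_0\ge p_1\ge\cdots$ is a countable set of models. It satisfies (m), since (m) concerns pairs and any two members lie in one $p_n$.

**Step 2: chain condition.** This step shows that two isomorphic conditions are compatible. Let $p_\nu\in P_0$ for $\nu<\omega_2$. Lemma 10 with $\theta=\lambda^+$ gives $\nu\ne\mu$ and $\pi:K_\nu\to K_\mu$ with $\pi(p_\nu)=p_\mu$ and $\pi$ the identity on $X=K_\nu\cap K_\mu$. As $p_\nu$ and its members are countable, $p_\nu\subseteq K_\nu$ and $M\subseteq K_\nu$ for $M\in p_\nu$; likewise for $\mu$. We check (m) for $p_\nu\cup p_\mu$. Let $M\in p_\nu$, $N'\in p_\mu$, $\varepsilon_M<\varepsilon_{N'}$. Since $p_\mu=\pi''p_\nu$, we have $N'=\pi(N)=\pi''N$ for some $N\in p_\nu$, and $\varepsilon_N=\varepsilon_{N'}$ by Fact 9. By (m) for $p_\nu$ there is a countable $C\in N$ with $M\cap N\cap\lambda\subseteq C$. Let $x\in M\cap N'\cap\lambda$. Then $x\in K_\nu\cap K_\mu=X$, so $\pi(x)=x\in\pi''N$, hence $x\in N$. So $x\in C$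 and $x=\pi(x)\in\pi(C)$, and $\pi(C)\in\pi(N)=N'$ is countable. So $\pi(C)$ is as required. If $M\in p_\mu$, $N'\in p_\nu$ and $\varepsilon_M<\varepsilon_{N'}$, the same argument works with $\pi^{-1}$. If both models are in the same condition there is nothing to do. $\square$

Let $G_0$ be $P_0$-generic, $V_0=\mathbf V[G_0]$ and $\mathcal M=\bigcup G_0$. By Lemma 12 cardinals are preserved and no new $\omega$-sequences of elements of $\mathbf V$ are added, so $V_0\models$ CH. Any two members of $\mathcal M$ lie in a common $p\in G_0$, so (m) holds for all $M,N\in\mathcal M$.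

**Lemma 13.** In $V_0$, for every $s\in H(\chi)$ there is a countable $N^*\prec H(\chi)$ with $s,\mathcal K,\mathcal M\in N^*$ and $N^*\cap\mathcal K\in\mathcal M$.

*Proof.* This lemma says that $\mathcal M$ is rich. Let $p\in P_0$ and let $\dot s\in H(\chi)$ be a name for $s$. In $\mathbf V$ take a countable $N^\sharp\prec H(\chi)$ with $p,\dot s,P_0,\mathcal K\in N^\sharp$, and a descending sequence $p=p_0\ge p_1\ge\cdots$ of elements of $N^\sharp$ that meets all dense subsets of $P_0$ lying in $N^\sharp$. Put $N=N^\sharp\cap\mathcal K$. Then $N\prec\mathcal K$, because $\mathcal K\in N^\sharp$. Put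
$$p_\omega=\bigcup_np_n\cup\{N\}.$$

**Step 1: $p_\omega$ is a condition.** Let $M\in p_n$. As $p_n\in N^\sharp$ is countable, $M\in N^\sharp\cap\mathcal K=N$. So $\varepsilon_M\in N\cap\omega_1=\varepsilon_N$, that is, $\varepsilon_M<\varepsilon_N$, and $C=M\in N$ is countable and covers $M\cap N\cap\lambda$. Pairs inside $\bigcup_np_n$ are fine by $\sigma$-closure.

**Step 2: $p_\omega$ forces $N^\sharp[G_0]\cap\mathcal K=N$.** Let $\tau\in N^\sharp$ be a name. The set of conditions that force $\tau\notin\mathcal K$, or force $\tau=x$ for some $x\in\mathcal K$, is dense and in $N^\sharp$. So some $p_n$ is in it, and in the second case $x\in N^\sharp\cap\mathcal K=N$ by elementarity.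

So $p_\omega\le p$ forces that $N^*=N^\sharp[G_0]$ satisfies $N^*\prec H(\chi)^{\mathbf V[G_0]}$ (Fact 11), that $s,\mathcal K,\mathcal M\in N^*$, and that $N^*\cap\mathcal K=N\in p_\omega\subseteq\mathcal M$. By density such an $N^*$ exists in $V_0$. $\square$

**Definition (suitable).** In $V_0$, call $N^*$ as in Lemma 13 *suitable*, and write $N=N^*\cap\mathcal K$.

Then $N\in\mathcal M$, $N^*\cap\omega_1=\varepsilon_N$ and $N^*\cap\lambda=N\cap\lambda$. The model $N$ is small enough to be a side condition, and $N^*$ sees names and posets.

## 6. Finite conditions with side models from $\mathcal M$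

From here until the generic is taken, we work in $V_0$.

**Definition ($Q$).** Conditions are triples $q=(a_q,f_q,\mathcal T_q)$ with $a_q\in[\lambda]^{<\omega}$, $f_q:[a_q]^2\to\omega_1$, $\mathcal T_q\in[\mathcal M]^{<\omega}$, and

(E) if $W\in\mathcal T_q$ and $\{x,y\}\in[a_q\cap W]^2$, then $f_q(x,y)<\varepsilon_W$.

Put $q'\le q$ iff $a_{q'}\supseteq a_q$, $f_{q'}\supseteq f_q$ and $\mathcal T_{q'}\supseteq\mathcal T_q$. Write $q+M=(a_q,f_q,\mathcal T_q\cup\{M\})$.

For example, if $x\ne y$ are in $W\in\mathcal M$, then $(\{x,y\},f_q,\{W\})$ is a condition exactly when $f_q(x,y)<\varepsilon_W$. If $x\notin W$, any value is allowed. Any point of $\lambda$ can be added to $a_q$, with value $0$ on all new pairs, because $0<\varepsilon_W$ always.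

**Definition (restriction to $N^*$, and $C(q,N)$).** Let $N^*\ni Q$ be suitable and let $q\in Q$ with $N\in\mathcal T_q$. Put
$$q|N^*=\bigl(a_q\cap N,\ f_q\restriction[a_q\cap N]^2,\ \mathcal T_q\cap N^*\bigr).$$
For each $W\in\mathcal T_q$ with $\varepsilon_W<\varepsilon_N$ choose, by (m), a countable $C_W\in N$ with $W\cap N\cap\lambda\subseteq C_W$, and let $C(q,N)$ be the union of these finitely many sets.

By (E) for $N$, the values of $f_q$ on $[a_q\cap N]^2$ lie in $\varepsilon_N$. So $q|N^*$ is built from finitely many elements of $N^*$, and $q|N^*\in Q\cap N^*$. Clearly $q\le q|N^*$. Also $C(q,N)\in N^*$ is countable, so $C(q,N)\subseteq N^*$. For instance, if $a_q=\{x,y\}$ with $x\in N$, $y\notin N$, and $\mathcal T_q=\{N\}$, then $q|N^*=(\{x\},\emptyset,\emptyset)$ and $C(q,N)=\emptyset$.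

**Lemma 14 (amalgamation).** Let $N^*\ni Q$ be suitable, $N\in\mathcal T_q$, $C=C(q,N)$. Let $q'\in Q\cap N^*$ with $q'\le q|N^*$ and $(a_{q'}\setminus a_{q|N^*})\cap C=\emptyset$. Let $F:(a_q\setminus N)\times(a_{q'}\setminus a_q)\to\varepsilon_N$ be arbitrary, regarded as a function on unordered pairs. Then
$$r=(a_q\cup a_{q'},\ f_q\cup f_{q'}\cup F,\ \mathcal T_q\cup\mathcal T_{q'})$$
is a condition, and $r\le q,q'$. Moreover $a_q\cap a_{q'}=a_{q|N^*}$.

*Proof.* **Step 1: $f_r$ is well defined on $[a_r]^2$.** As $q'\in N^*$, $a_{q'}\subseteq N$. So $a_q\cap a_{q'}\subseteq a_q\cap N=a_{q|N^*}\subseteq a_q\cap a_{q'}$, and all these sets are equal. On this set $f_q$ and $f_{q'}$ agree, because $q'\le q|N^*$. A pair of $a_r$ that is neither in $a_q$ nor in $a_{q'}$ has one point in $a_q\setminus a_{q'}=a_q\setminus N$ and one in $a_{q'}\setminus a_q$, so it is exactly a pair in the domain of $F$.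

**Step 2: (E) holds for each $W\in\mathcal T_r$.** These are the three cases of Section 4.

- $W\in\mathcal T_{q'}$. Then $W\in N^*$ is countable, so $W\subseteq N^*$ and $W\cap a_r\subseteq a_r\cap N=a_{q'}$. Use (E) for $q'$.
- $W\in\mathcal T_q$ and $\varepsilon_W\ge\varepsilon_N$. Pairs in $a_q$ are fine by (E) for $q$. The values of $f_{q'}$ lie in $N^*\cap\omega_1=\varepsilon_N\le\varepsilon_W$, and the values of $F$ are below $\varepsilon_N$.
- $W\in\mathcal T_q$ and $\varepsilon_W<\varepsilon_N$. If $z\in W\cap(a_{q'}\setminus a_q)$, then $z\in W\cap N\cap\lambda\subseteq C$. But $a_{q'}\setminus a_q=a_{q'}\setminus a_{q|N^*}$ is disjoint from $C$, a contradiction. So $W\cap a_r\subseteq a_q$, and (E) for $q$ applies. $\square$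

**Lemma 15 (reflection).** Let $q,N^*,C$ be as in Lemma 14. Any property of $q$ expressible in $H(\chi)$ with parameters in $N^*$ is shared by some $q'\in N^*$ that satisfies the hypotheses of Lemma 14.

*Proof.* The condition $q$ satisfies $q\le q|N^*$, and $(a_q\setminus a_{q|N^*})\cap C=\emptyset$, because $a_q\setminus a_{q|N^*}=a_q\setminus N$ while $C\subseteq N^*$ and $N^*\cap\lambda=N\cap\lambda$. So $H(\chi)$ satisfies "there is a condition $q'\in Q$ with the property, with $q'\le q|N^*$ and $(a_{q'}\setminus a_{q|N^*})\cap C=\emptyset$". All parameters, $q|N^*$ and $C$ included, are in $N^*$, so there is such a $q'$ in $N^*$. $\square$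

**Lemma 16.** If $N^*\ni Q,q$ is suitable, then $q^N:=q+N$ is a condition and is $(N^*,Q)$-generic. Hence $Q$ preserves $\omega_1$.

*Proof.* Since $q\in N^*$, $a_q\subseteq N$ and the values of $f_q$ are in $\varepsilon_N$, so (E) holds for $N$ and $q^N\in Q$. For genericity, let $D\in N^*$ be dense open and $r_0\le q^N$. We must find an element of $D\cap N^*$ compatible with $r_0$. Extending $r_0$, assume $r_0\in D$. As $N\in\mathcal T_{r_0}$, Lemma 15 gives $q'\in D\cap N^*$ satisfying the hypotheses of Lemma 14 with respect to $r_0$. By Lemma 14 with $F\equiv0$, $q'$ and $r_0$ are compatible. If $\dot h$ is a name for a function $\omega\to\omega_1$, take a suitable $N^*\ni Q,q,\dot h$. By Fact 11, $q^N\leq q$ forces $\operatorname{ran}\dot h\subseteq N^*[G]\cap\omega_1=\varepsilon_N$. So $\omega_1$ is preserved. $\square$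

**Lemma 17.** $Q$ has the $\omega_2$-c.c.

*Proof.* Let $q_\nu\in Q$ for $\nu<\omega_2$. Since $V_0\models$ CH, Lemma 10 with $\theta=\chi$ gives $\nu\ne\mu$ and $\pi:K_\nu\to K_\mu$ with $\pi(q_\nu)=q_\mu$, $\pi$ the identity on $X=K_\nu\cap K_\mu$. Let $r=(a_{q_\nu}\cup a_{q_\mu},f_r,\mathcal T_{q_\nu}\cup\mathcal T_{q_\mu})$, where $f_r\supseteq f_{q_\nu}\cup f_{q_\mu}$ has value $0$ on the remaining pairs.

**Step 1: $f_r$ is a function.** For distinct $x,y\in a_{q_\nu}\cap a_{q_\mu}\subseteq X$ we have $\pi(x)=x$, $\pi(y)=y$, so $f_{q_\mu}(x,y)=\pi(f_{q_\nu}(x,y))=f_{q_\nu}(x,y)$, since $\pi$ fixes the countable ordinals in $K_\nu$ (Fact 9).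

**Step 2: (E).** Let $W\in\mathcal T_{q_\nu}$ and $z\in W\cap a_{q_\mu}$. As $W\in K_\nu$ is countable, $z\in K_\nu$, so $z\in X$ and $\pi(z)=z\in a_{q_\mu}=\pi''a_{q_\nu}$. As $\pi$ is one-to-one, $z\in a_{q_\nu}$. Thus $W\cap a_r\subseteq a_{q_\nu}$, and (E) for $q_\nu$ applies. For $W\in\mathcal T_{q_\mu}$ use $\pi^{-1}$.

So $r$ is a condition and $r\le q_\nu,q_\mu$. $\square$

By Lemmas 12, 16 and 17, $P_0*\dot Q$ preserves all cardinals. Let $G$ be $Q$-generic over $V_0$, and put $f=\bigcup_{q\in G}f_q$, $\mathcal T_G=\bigcup_{q\in G}\mathcal T_q$. Since every point can be added to $a_q$, $f:[\lambda]^2\to\omega_1$ is total.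

## 7. Free cross values make $f$ strongly unbounded

**Proposition 18.** In $V_0[G]$, $f$ is strongly unbounded.

*Proof.* Let $q_0$ force that $\langle\dot a_\xi:\xi<\omega_1\rangle$ is a pairwise disjoint family of finite subsets of $\lambda$, and let $\delta<\omega_1$. By density it is enough to find $r\le q_0$ forcing a pair as required (the same argument applies below any extension of $q_0$). Take a suitable $N^*$ containing $Q,q_0,\langle\dot a_\xi\rangle,\delta$.

**Step 1: find a member of the family outside $N$.** It is forced that each point of the countable set $N\cap\lambda$ is in at most one $\dot a_\xi$, so all but countably many $\dot a_\xi$ are disjoint from $N$. Hence there are $q\le q_0^N$, $\xi\ge\varepsilon_N$ and a finite $b$ with $b\cap N=\emptyset$ and $q\Vdash\dot a_\xi=b$. Adding points to $a_q$, assume $b\subseteq a_q$. So $b\subseteq a_q\setminus N=a_q\setminus a_{q|N^*}$.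

**Step 2: reflect.** By Lemma 15 there are $q',\xi',b'\in N^*$ such that $q'$ satisfies the hypotheses of Lemma 14, $q'\Vdash\dot a_{\xi'}=b'$ and $b'\subseteq a_{q'}\setminus a_{q|N^*}=a_{q'}\setminus a_q$.

**Step 3: amalgamate with large cross values.** As $\delta\in N^*$ and $\varepsilon_N$ is a limit, $\delta+1<\varepsilon_N$. Let $r$ be given by Lemma 14 with $F\equiv\delta+1$. Every pair from $b\otimes b'$ is in the domain of $F$. So $r\le q\le q_0$ forces $f''[\dot a_\xi\otimes\dot a_{\xi'}]>\delta$, and $\xi'<\varepsilon_N\le\xi$. $\square$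

## 8. How a side model bounds $g$, and a matrix of such models

Now let $q_0\in Q$, and let $\dot g$ be a $Q$-name for a function $[\omega_3]^2\to\omega_1$. Still in $V_0$, we shall find $t_*\le q_0$ that forces the conclusion of Theorem 1(2) for $\dot g$. By density this is enough.

**Definition (good).** $M\in\mathcal M$ is *good for* $\{x,y\}$ if $x,y\in M$, $q_0+M\in Q$ and $q_0+M\Vdash\dot g(x,y)<\varepsilon_M$.

**Lemma 19.** Every $\{x,y\}\in[\omega_3]^2$ has a good $M$.

*Proof.* Take a suitable $N^*\ni Q,q_0,\dot g,x,y$. Then $x,y\in N$. By Lemma 16, $q_0+N$ is a condition and $(N^*,Q)$-generic, so by Fact 11 it forces $\dot g(x,y)\in N^*[G]\cap\omega_1=\varepsilon_N$. So $N$ is good for $\{x,y\}$. $\square$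

So each side model that the generic takes can put a bound on $g$ at a chosen pair. Suppose we have points $x_j,y_i$, and models $M_{ji}$ of one height $\delta$, with $M_{ji}$ good for $\{x_j,y_i\}$ when $j<i$. If $M_{ji}$ gets into $\mathcal T_G$, then $g(x_j,y_i)<\delta$, and the pairs $a_j=\{x_j,y_j\}$, $a_i=\{x_i,y_i\}$ satisfy $g''[a_j\otimes a_i]\not>\delta$. To refute $(*)$ we would take a name for an uncountable set $B$, a condition $q$ forcing $i\in B$ with $i\ge\varepsilon_N$, a reflection $q'$ forcing $j\in B$ with $j<\varepsilon_N$, amalgamate them to $r$, and then add $M_{ji}$ to $r$.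

With arbitrary good models this stops at the last step. Adding $M_{ji}$ requires $f_r<\delta$ on all of $[a_r\cap M_{ji}]^2$. The cross values are ours to choose, but $f_q$ may have values $\ge\delta$ on pairs in $a_q\cap M_{ji}$, and $f_{q'}$ on pairs in $a_{q'}\cap M_{ji}$.

What gets past this is to arrange for guards. We want $a_q\cap M_{ji}$ to be inside a model of height $\delta$ that depends only on $i$ and is already in $\mathcal T_q$, and $a_{q'}\cap M_{ji}$ to be inside a model of height $\delta$ that depends only on $j$ and is already in $\mathcal T_{q'}$. Then (E) for the guards gives what is needed. The guards will be $M_{0i}$ and a further model $M_{j*}$. For fixed $i$ the models $M_{ji}$ ($j<i$) will form a $\Delta$-system on $\lambda$, so that a finite set meets all but finitely many of them inside the root. For fixed $j$ the models $M_{ji}$ will look like $M_{j*}$ on everything chosen before stage $i$.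

**Lemma 20.** There are $\delta<\omega_1$, distinct $x_j<\omega_2$ and models $M_{j*}\in\mathcal M$ ($j<\omega_1$), points $y_i\in\omega_3\setminus\omega_2$ ($1\le i<\omega_1$), and models $M_{ji}\in\mathcal M$ ($j<i<\omega_1$), such that $\varepsilon_{M_{j*}}=\varepsilon_{M_{ji}}=\delta$, $q_0+M_{0*}\in Q$, $M_{ji}$ is good for $\{x_j,y_i\}$, and

(a) for $i\ge1$ and $z\in\lambda\setminus M_{0i}$ there is at most one $j<i$ with $z\in M_{ji}$;

(b) for $j<\omega_1$ and $z\in\lambda\setminus M_{j*}$ there is at most one $i>j$ with $z\in M_{ji}$;

(c) for $z\in\lambda\setminus M_{0*}$ there is at most one $i$ with $z\in M_{i*}$;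

(d) the sets $a_i=\{x_i,y_i\}$, $1\le i<\omega_1$, are two-element and pairwise disjoint.

*Proof.* **Step 1: a point beyond a closed model of size $\omega_2$, and the guards $M_{j*}$.** By CH, $\omega_2^{\omega}=\omega_2$. So, as the union of an elementary chain of length $\omega_1$, there is $A\prec H(\chi)$ with $|A|=\omega_2$, $\omega_2\subseteq A$, ${}^\omega A\subseteq A$ and $\lambda,\mathcal M,Q,q_0,\dot g\in A$. Fix $\beta^*\in\omega_3\setminus A$; then $\beta^*\ge\omega_2$. For $x<\omega_2$ let $M^*_x\in\mathcal M$ be good for $\{x,\beta^*\}$ (Lemma 19). There are $\omega_2$ many $x$ and only $\omega_1$ possible heights, so by Fact 8, applied to the sets $M^*_x\cap\lambda$, there are $T\in[\omega_2]^{\omega_2}$, $\delta<\omega_1$ and $X^*$ with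
$$\varepsilon_{M^*_x}=\delta\ (x\in T),\qquad M^*_x\cap M^*_{x'}\cap\lambda=X^*\ (x\ne x'\text{ in }T).$$
Let $x_j$ ($j<\omega_1$) be distinct elements of $T$ and $M_{j*}=M^*_{x_j}$. As $M_{0*}$ is good, $q_0+M_{0*}\in Q$.

**Step 2: copy $\beta^*$ into $A$, over and over.** By recursion on $i$, $1\le i<\omega_1$, we choose $y_i\in A\cap\omega_3$ and $M_{ji}\in A\cap\mathcal M$ for $j<i$. At stage $i$ let
$$S_i=\{y_k:1\le k<i\}\cup\bigcup_{j<k<i}(M_{jk}\cap\lambda).$$
The $M_{jk}$ are countable elements of $A$, hence subsets of $A$, so $S_i$ is a countable subset of $A$. By ${}^\omega A\subseteq A$, the objects $S_i$, $\langle x_j:j<i\rangle$ (recall $\omega_2\subseteq A$), each $M_{j*}\cap S_i$ (a countable subset of $A$), and the sequence $\langle M_{j*}\cap S_i:j<i\rangle$ belong to $A$. So does $\delta$. In $H(\chi)$ the following holds: there are $y\in\omega_3\setminus(\omega_2\cup S_i)$, a sequence $\langle M_j:j<i\rangle$ and a set $\Delta$ such that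

- each $M_j\in\mathcal M$ is good for $\{x_j,y\}$ and $\varepsilon_{M_j}=\delta$;
- $M_j\cap S_i=M_{j*}\cap S_i$ for $j<i$;
- $M_j\cap M_k\cap\lambda=\Delta$ for $j<k<i$.

Indeed $y=\beta^*$, $M_j=M_{j*}$, $\Delta=X^*$ are witnesses; here $\beta^*\notin S_i$, because $S_i\subseteq A$. All parameters are in $A$, so by elementarity we can pick such $y_i$, $\langle M_{ji}:j<i\rangle$, $\Delta_i$ in $A$. Since $i\subseteq A$, each $M_{ji}$ is in $A$, and the recursion continues.

**Step 3: verify (a)–(d).**

(a) If $z\in\lambda$ is in $M_{ji}\cap M_{ki}$ with $j<k<i$, then $i\ge2$ and $z\in\Delta_i=M_{0i}\cap M_{1i}\cap\lambda\subseteq M_{0i}$.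

(b) If $z\in\lambda$ is in $M_{ji}\cap M_{ji'}$ with $j<i<i'$, then $z\in M_{ji}\cap\lambda\subseteq S_{i'}$, so $z\in M_{ji'}\cap S_{i'}=M_{j*}\cap S_{i'}\subseteq M_{j*}$.

(c) A $z\in\lambda$ in two different $M_{i*}$ is in $X^*\subseteq M_{0*}$.

(d) $x_i<\omega_2\le y_k$ for all $i,k$; the $x_i$ are distinct; and $y_i\notin S_i$, while $y_k\in S_i$ for $1\le k<i$. $\square$

The cardinal $\omega_3$ enters in Step 1. For Fact 8 we need $\omega_2$ many points $x$ in $A$, so $A$ has size $\omega_2$, and $\beta^*$ has to be found outside $A$.

Fix objects as in Lemma 20 and put $t_*=q_0+M_{0*}\le q_0$. In $V_0[G]$ with $t_*\in G$ define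
$$J=\{i\ge1:M_{0i},M_{i*}\in\mathcal T_G\},\qquad R=\{s\in[J]^{<\omega}:M_{ji}\in\mathcal T_G\text{ for all }j<i\text{ in }s\},$$
with $R$ ordered by $\supseteq$. So $J$ consists of the indices whose guards are present. The singletons $\{i\}$ with $i\in J$ are in $R$, and subsets of members of $R$ are in $R$.

**Lemma 21.** Let $t_*\in G$, and let $j<i$ be in $J$. If $M_{ji}\in\mathcal T_G$, then $g(x_j,y_i)<\delta$, and hence $g''[a_j\otimes a_i]\not>\delta$.

*Proof.* As $q_0\in G$, there is $q\in G$ with $q\le q_0$ and $M_{ji}\in\mathcal T_q$. Then $q\le q_0+M_{ji}$, and $q_0+M_{ji}$ is a condition because $M_{ji}$ is good, so it is in $G$. It forces $\dot g(x_j,y_i)<\varepsilon_{M_{ji}}=\delta$. As $x_j\in a_j$ and $y_i\in a_i$, the second claim follows. $\square$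

## 9. Uncountably many indices have their guards

**Lemma 22.** $t_*\Vdash J$ is uncountable.

*Proof.* Let $q\le t_*$ and $i_0<\omega_1$. We look for $i>i_0$ whose guards can be added to $q$. By (c), each of the finitely many $z\in a_q\setminus M_{0*}$ lies in at most one $M_{i*}$. By (b) with $j=0$, each such $z$ lies in at most one $M_{0i}$. So for all but finitely many $i\ge1$,
$$a_q\cap M_{i*}\subseteq M_{0*}\quad\text{and}\quad a_q\cap M_{0i}\subseteq M_{0*}.$$
Fix such an $i>i_0$. As $M_{0*}\in\mathcal T_{t_*}\subseteq\mathcal T_q$, (E) for $M_{0*}$ shows that $f_q<\delta$ on all pairs in $a_q\cap M_{i*}$ and on all pairs in $a_q\cap M_{0i}$. Since $\varepsilon_{M_{i*}}=\varepsilon_{M_{0i}}=\delta$, the triple $(a_q,f_q,\mathcal T_q\cup\{M_{0i},M_{i*}\})$ is a condition. It extends $q$ and forces $i\in J$. So $t_*$ forces $J$ to be unbounded in $\omega_1$, and $\omega_1$ is preserved. $\square$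

## 10. $R$ is c.c.c.: both guards at work

**Lemma 23.** $t_*\Vdash R$ is c.c.c.

*Proof.* Suppose some $q_1\le t_*$ forces that $R$ has an uncountable antichain.

**Step 1: normalize the antichain.** Apply the $\Delta$-system lemma in the extension, discard the at most one member equal to the root, and extend $q_1$ to decide the root. So we may assume that $q_1$ forces: $\langle\dot s_\xi:\xi<\omega_1\rangle$ are pairwise incompatible elements of $R$ forming a $\Delta$-system with root $\rho$, and all $\dot s_\xi\setminus\rho$ are nonempty.

**Step 2: find $q$ that decides one member of the antichain high above $N$.** Take a suitable $N^*$ containing $Q,q_1,\rho,\langle\dot s_\xi\rangle$ and the sequences $\langle M_{ji}\rangle$, $\langle M_{j*}\rangle$. Then $\rho\subseteq\varepsilon_N$. The sets $\dot s_\xi\setminus\rho$ are forced to be pairwise disjoint, so all but countably many avoid $\varepsilon_N$. So there are $q\le q_1^N$, $\xi$ and a finite $s\ne\emptyset$ with $s\cap\varepsilon_N=\emptyset$ and $q\Vdash\dot s_\xi=\rho\cup s$. Since $q\Vdash s\subseteq J$, we have $0\notin s$, and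 after extending $q$ finitely many times (each time to a common extension with a condition of the generic that contains the required model) we may assume $M_{0i},M_{i*}\in\mathcal T_q$ for all $i\in s$.

**Step 3: list the finitely many exceptional $j$.** Let $C=C(q,N)$ and
$$e=\{j<\varepsilon_N:\ a_q\cap M_{ji}\not\subseteq M_{0i}\text{ for some }i\in s\}.$$
For $j<\varepsilon_N$ and $i\in s$ we have $j<\varepsilon_N\le i$, so $M_{ji}$ is defined. By (a), for each $i\in s$ each of the finitely many $z\in a_q\setminus M_{0i}$ lies in $M_{ji}$ for at most one $j<i$. So $e$ is finite. As a finite subset of $N^*$, $e\in N^*$. Also $s\cap(\rho\cup e)=\emptyset$, since $\rho\cup e\subseteq\varepsilon_N$.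

**Step 4: reflect, avoiding $e$.** By Lemma 15 there are $q',\xi',s'\in N^*$ such that $q'$ satisfies the hypotheses of Lemma 14, that is, $q'\le q|N^*$ and $(a_{q'}\setminus a_{q|N^*})\cap C=\emptyset$, and moreover $s'\subseteq\omega_1\setminus\{0\}$ is finite and nonempty, $q'\Vdash\dot s_{\xi'}=\rho\cup s'$, $s'\cap(\rho\cup e)=\emptyset$, and $M_{0j},M_{j*}\in\mathcal T_{q'}$ for $j\in s'$. All of this holds for $q,\xi,s$ in place of $q',\xi',s'$, and the parameters are in $N^*$. Now $s'\subseteq N^*\cap\omega_1=\varepsilon_N$, so $j<i$ for all $j\in s'$, $i\in s$.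

**Step 5: amalgamate and add the models $M_{ji}$.** Let $r\le q,q'$ be given by Lemma 14 with $F\equiv0$, and let
$$r^+=\bigl(a_r,\ f_r,\ \mathcal T_r\cup\{M_{ji}:j\in s',\ i\in s\}\bigr).$$
We claim that $r^+$ is a condition. Let $j\in s'$, $i\in s$. We check (E) for $M_{ji}$, whose height is $\delta$.

- *Pairs in $a_q\cap M_{ji}$.* As $j\in\varepsilon_N\setminus e$, we have $a_q\cap M_{ji}\subseteq M_{0i}$. Since $M_{0i}\in\mathcal T_q$, (E) for $q$ gives $f_q<\varepsilon_{M_{0i}}=\delta$ on these pairs.
- *Pairs in $a_{q'}\cap M_{ji}$.* Let $z\in a_{q'}\cap M_{ji}$, and suppose $z\notin M_{j*}$. By (b), $i$ is the unique index $>j$ with $z\in M_{ji}$. As $z,j$ and $\langle M_{ji}\rangle$ are in $N^*$, the index $i$ is definable from elements of $N^*$, so $i\in N^*\cap\omega_1=\varepsilon_N$. But $s\cap\varepsilon_N=\emptyset$, a contradiction. Hence $a_{q'}\cap M_{ji}\subseteq M_{j*}$. Since $M_{j*}\in\mathcal T_{q'}$, (E) for $q'$ gives $f_{q'}<\varepsilon_{M_{j*}}=\delta$ on these pairs.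
- *The remaining pairs* have value $F=0<\delta$.

**Step 6: contradiction.** We have $r^+\le q\le q_1$, and $r^+$ forces $\rho\cup s\cup s'\in R$. Indeed its elements are in $J$; pairs inside $\rho\cup s$ and pairs inside $\rho\cup s'$ are fine, because $\dot s_\xi,\dot s_{\xi'}\in R$; and for $j\in s'$, $i\in s$ we have $j<i$ and $M_{ji}\in\mathcal T_{r^+}$. So $r^+$ forces that $\dot s_\xi$ and $\dot s_{\xi'}$ are compatible in $R$. Also $\xi\ne\xi'$, since $r^+$ forces $\dot s_\xi=\rho\cup s\ne\rho\cup s'=\dot s_{\xi'}$; here $s$ and $s'$ are nonempty, $s\cap\varepsilon_N=\emptyset$, and $\rho\cup s'\subseteq\varepsilon_N$. This contradicts the choice of $q_1$. $\square$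

## 11. Proof of Theorem 1 from the lemmas

The extension is $V_0[G]=\mathbf V[G_0][G]$. It preserves cardinals by Lemmas 12, 16 and 17, and clause 1 is Proposition 18. For clause 2, let $g:[\omega_3]^2\to\omega_1$ be in $V_0[G]$, with a $Q$-name $\dot g$ for a function from $[\omega_3]^2$ to $\omega_1$. The condition $q_0$ in Section 8 was arbitrary, so by density $G$ contains a condition $t_*$ built there for $\dot g$ from some $q_0$. Take the corresponding $\delta$, $J$, $\{a_i:i\in J\}$ and $R$. By Lemma 22, $|J|=\omega_1$. By (d) the $a_i$ are pairwise disjoint two-element subsets of $\omega_3$. By Lemma 23, $R$ is c.c.c.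

**Clause (i): every uncountable $B\subseteq J$ has a bad pair.** The uncountable set $\{\{j\}:j\in B\}\subseteq R$ is not an antichain. So there are $j<i$ in $B$ and a member of $R$ containing both. Its subset $\{j,i\}$ is in $R$, so $M_{ji}\in\mathcal T_G$, and $g''[a_j\otimes a_i]\not>\delta$ by Lemma 21.

**Clause (ii): $R$ adds an uncountable set with only bad pairs.** The poset $R$ satisfies the hypotheses of Lemma 4. So some $s\in R$ forces $K_\Gamma=\bigcup\Gamma\subseteq J$ to be uncountable, and for $j<i$ in $K_\Gamma$ we have $\{j,i\}\in R$, that is, $M_{ji}\in\mathcal T_G$. By Lemma 21, $g''[a_j\otimes a_i]\not>\delta$. So in the extension by $R$ below $s$, where $\omega_1$ is preserved, the uncountable family $\{a_i:i\in K_\Gamma\}$ and $\delta$ show that $g$ is not strongly unbounded.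

This proves Theorem 1, and with it Corollary 2. $\blacksquare$
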